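\title{Superlinear total space for formulas with\\ polynomial-size Resolution refutations}


\begin{abstract}
We construct, for a constant $k$, unsatisfiable $k$-CNF formulas in $n$ variables with polynomially many clauses that have polynomial-size Resolution refutations, while every space-oriented Resolution refutation, of whatever length, needs total space $\Omega(n\log n)$. The formulas are ordering principles in which each comparison of two elements is written in $\Theta(\log n)$ bits by means of a code with a hidden key. The wide clauses are broken up with polynomially many extension variables, each of which is replaced by a parity of constantly many variables from a pool of fewer than $n$ variables. Whether total space $\Omega(n^2)$ can be forced in this way is not decided here.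
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{clause} is a disjunction of literals, regarded as a set of literals; its \emph{width} is the number of its literals. A \emph{$k$-CNF} is a conjunction of clauses of width at most $k$. The Resolution rule derives $C\vee D$ from $C\vee x$ and $D\vee\neg x$. A \emph{Resolution refutation} of an unsatisfiable CNF $\varphi$ is a derivation of the empty clause $\bot$ from the clauses of $\varphi$ by this rule; its \emph{size} is the number of clauses in it.

To measure memory one lets the refutation run on a blackboard. A \emph{space-oriented refutation} of $\varphi$ is a sequence of \emph{configurations} $\mathbb M_0,\mathbb M_1,\dots,\mathbb M_T$, each a set of clauses, with $\mathbb M_0=\emptyset$ and $\bot\in\mathbb M_T$, where $\mathbb M_{i+1}$ arises from $\mathbb M_i$ in one of three ways: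
\begin{itemize}
\item a clause of $\varphi$ is added (\emph{axiom download});
\item a clause obtained by the Resolution rule from two clauses of $\mathbb M_i$ is added (\emph{inference});
\item a clause is removed (\emph{erasure}).
\end{itemize}
The \emph{total space} of a configuration is the sum of the widths of its clauses; that of a space-oriented refutation is the maximum over its configurations. Finally, $\operatorname{TSpace}_{\mathrm{Res}}(\varphi\vdash\bot)$ is the minimum total space over \emph{all} space-oriented refutations of $\varphi$, with no restriction on their length.

Total space never needs to be more than quadratic. Let $\varphi$ be unsatisfiable with $n$ variables. By induction on $q$, if $\rho$ is an assignment to all but $q$ variables, then some clause falsified by $\rho$ can be derived with at most $q+2$ clauses on the board. For $q=0$, download a clause falsified by $\rho$. For $q\ge1$ pick an unset variable $x$, derive $D_0$ falsified by $\rho\cup\{x=0\}$, erase everything else, derive $D_1$ falsified by $\rho\cup\{x=1\}$ while $D_0$ stays on the board (at most $1+(q+1)$ clauses), and erase everything but $D_0,D_1$; if neither is falsified by $\rho$, resolve them on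 $x$. All clauses involved are falsified by some assignment, so they have width at most $n$. For $q=n$ this gives a refutation of total space at most $n(n+2)$.

A linear lower bound on total space may reflect no more than a single clause of linear width. A superlinear bound is of a different nature: since a clause has at most $2n$ literals, such a bound says that an unbounded number of clauses must be on the board at once. The following question, posed in~\cite{thesis}, asks whether formulas that are easy with respect to size can still need a lot of memory.

\begin{quote}
\emph{Is there a family of $k$-CNF formulas in $n$ variables and poly$(n)$ clauses which have polynomial size Resolution refutations but which still require quadratic, or at least super-linear, total space in Resolution?}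
\end{quote}

\subsection{Results}

We answer the superlinear form of the question affirmatively. Constants implied by $O$ and $\Omega$ are absolute unless a subscript says otherwise.

\begin{theorem}\label{thm:main}
Let $\lambda\ge1$ be an integer and $k=100\lambda+11$. For all $n\ge n_0(\lambda)$ there is an unsatisfiable $k$-CNF $\varphi_n$ in $n$ variables, all of which occur, with $n^{O(\lambda)}$ clauses, such that
\begin{enumerate}
\item $\varphi_n$ has a Resolution refutation of size $n^{O(\lambda)}$;
\item every space-oriented refutation of $\varphi_n$ has a configuration containing $\Omega(\sqrt{\lambda n\log n})$ clauses, each of width $\Omega(\sqrt{\lambda n\log n})$. Quantitatively,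
\[
\operatorname{TSpace}_{\mathrm{Res}}(\varphi_n\vdash\bot)\ \ge\ \frac{\lambda}{648}\,n\log_2 n .
\]
\end{enumerate}
\end{theorem}

The case $\lambda=1$, $k=111$ already answers the question; larger $\lambda$ gives any prescribed constant in front of $n\log n$, at the price of a larger $k$ and a larger polynomial. Whether polynomial-size families with total space $\Omega(n^2)$ exist is not decided here.

\begin{theorem}\label{thm:width}
There is an absolute $\delta>0$ such that for the formulas of Theorem~\ref{thm:main}, with $S_n=n^{O(\lambda)}$ the size of the refutation constructed in Section~\ref{sec:upper}, every Resolution refutation of $\varphi_n$ contains a clause of width at least $\delta\sqrt{n\log S_n}$.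
\end{theorem}

\begin{remark}\label{rem:bsw}
This remark is not used in the proofs. By Ben-Sasson and Wigderson, an $n$-variable $k$-CNF with a refutation of size $S$ has a refutation of width $k+O(\sqrt{n\log S})$. So Theorem~\ref{thm:width} is optimal up to a constant. The same fact shows what our method can give: we prove a total space bound of the form $\Omega(h^2)$, where $h$ is also a lower bound on width, and for polynomial-size families such a bound cannot exceed $O(n\log n)$. The quadratic question needs another method.
\end{remark}

\subsection{Where the logarithm comes from}

Our method turns an adversary that survives $h$ bits into a total space bound $h^2/8$. So we need $h$ to be larger in order than $\sqrt n$, and by Remark~\ref{rem:bsw} the most we can hope for is $h$ of order $\sqrt{n\log n}$. The ordering principle (``a finite linear order has a least element'') is a natural candidate: it has short refutations, and an adversary can keep it apparently consistent until about $N/2$ of its $N(N-1)$ variables are read, where $N$ is the number of elements. But this is only of order $\sqrt n$ (Section~\ref{sec:plain}).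

To gain a logarithmic factor we write every comparison in $t=\Theta(\log N)$ bits, so $n$ is of order $N^2t$, and arrange that learning \emph{anything} about one comparison costs about $t$ bits. The adversary then survives about $tN/2$ bits, and $(tN)^2$ is of order $nt$, that is, $n\log n$. The device that makes a comparison so expensive, while the clauses stay few, is a code with a hidden key (Section~\ref{sec:base}).

The resulting formula has wide clauses. Splitting them in the usual way takes polynomially many new variables, far more than the $n$ we can afford. We let the new variables be parities of constantly many variables taken from a pool of fewer than $n$ variables, along an expanding bipartite graph (Section~\ref{sec:pool}). The adversary then has to deal with a parity only when the bits read from the pool come close to determining it, and expansion ensures that $s$ pool bits do this to at most $s$ parities (Section~\ref{sec:lower}).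

\section{Total space from strategies}\label{sec:criterion}

Partial assignments are viewed as consistent sets of literals, and $|\alpha|$ is the number of variables assigned by $\alpha$. A partial assignment \emph{satisfies} a clause if it contains one of its literals, and \emph{falsifies} it if it contains the negations of all its literals.

\begin{definition}
Let $\varphi$ be a CNF and $h\ge0$ an integer. An \emph{$h$-strategy} for $\varphi$ is a nonempty family $H$ of partial assignments of size at most $h$ such that
\begin{itemize}
\item[(a)] if $\alpha\in H$ and $\alpha'\subseteq\alpha$, then $\alpha'\in H$;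
\item[(b)] if $\alpha\in H$, $|\alpha|<h$ and $x$ is a variable, then $\alpha\cup\{x=b\}\in H$ for some $b\in\{0,1\}$;
\item[(c)] no $\alpha\in H$ falsifies a clause of $\varphi$.
\end{itemize}
\end{definition}

So an adversary can answer questions about variables, with at most $h$ answers on record at any time and forgetting allowed, without ever falsifying a clause of $\varphi$. By (a), $\emptyset\in H$. The following lemma is in the spirit of Bonacina's ``total space is at least width squared''; we give a full proof.

\begin{lemma}\label{lem:strategy}
Let $\varphi$ be a CNF with clauses of width at most $k$ that has an $h$-strategy $H$.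
\begin{enumerate}
\item[(i)] For every $p\ge k$ with $2p+1\le h$, every space-oriented refutation of $\varphi$ has a configuration with at least $h-2p$ clauses of width at least $p+1$. Hence, if $h\ge4k+4$, then $\operatorname{TSpace}_{\mathrm{Res}}(\varphi\vdash\bot)\ge h^2/8$ (take $p=\lfloor h/4\rfloor$).
\item[(ii)] Every Resolution refutation of $\varphi$ contains a clause of width at least $h$.
\end{enumerate}
\end{lemma}

We first look at the smallest case of (i), $h=2p+1$, which asks for only one clause of width greater than $p$. Suppose there is none. Consider the first moment when a clause $C$ on the board is falsified by some $\beta\in H$; we may take $\beta$ to assign the variables of $C$ only, so $|\beta|\le p$. By (c), $C$ is not an axiom, so it was inferred from $A_1,A_2$, which no member of $H$ falsifies. Using (b), extend $\beta$ inside $H$ to all variables of $A_1$. Some literal of $A_1$ becomes true; keep only this literal and $\beta$. Do the same with $A_2$; this is possible as $p+1+p=h$. The result satisfies $A_1$ and $A_2$, hence $C$, but contains $\beta$, which falsifies $C$: a contradiction.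

If a few wide clauses are allowed, a wide premise $A_i$ cannot be satisfied in this way, because it has too many variables. The remedy is to fix $\beta$ (knowing the future) and replay the refutation \emph{from the start}, carrying along, besides $\beta$, one true literal for each wide clause on the board.

\begin{proof}[Proof of Lemma~\ref{lem:strategy}]
(ii) Suppose all clauses have width at most $h-1$. The clause $\bot$ is falsified by $\emptyset\in H$. If a derived clause is falsified by some $\beta\in H$, restrict $\beta$ to the variables of the clause, so $|\beta|\le h-1$, and extend it to the resolved variable by (b) (if that variable is already assigned, do nothing). One of the two premises is then falsified by a member of $H$. Going back in this way we reach an axiom falsified by a member of $H$, contrary to (c).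

(i) Call clauses of width at most $p$ \emph{narrow} and the others \emph{wide}. Suppose that every configuration has at most $r:=h-2p-1\ge0$ wide clauses. Let $s^*$ be the least time at which some narrow $C\in\mathbb M_{s^*}$ is falsified by some $\beta\in H$; it exists because $\bot$ is narrow and falsified by $\emptyset\in H$, and $s^*\ge1$. By (a) we may take $\beta$ to assign exactly the variables of $C$, so $|\beta|\le p$. By minimality $C$ was added at step $s^*$, and by (c) it is not an axiom. So $C$ is a resolvent of some $A_1,A_2\in\mathbb M_{s^*-1}$. We use two observations.

\smallskip
($*$) \emph{If $s<s^*$, $D\in\mathbb M_s$ is narrow, $\alpha\in H$ and $|\alpha|+p\le h$, then $\alpha\cup\{l\}\in H$ for some literal $l$ of $D$.} Extend $\alpha$ to all variables of $D$ by (b). By minimality of $s^*$ this member of $H$ does not falsify $D$, so it contains a literal $l$ of $D$. Restrict it to $\alpha\cup\{l\}$.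

\smallskip
($**$) \emph{If a partial assignment satisfies $D_1=D_1'\vee z$ and $D_2=D_2'\vee\neg z$, it satisfies $D_1'\vee D_2'$.} If it contains $z=1$, its true literal in $D_2$ lies in $D_2'$. Otherwise its true literal in $D_1$ lies in $D_1'$.

\smallskip
\emph{Claim.} Let $\omega_s$ be the number of wide clauses in $\mathbb M_s$. For $0\le s\le s^*-1$ there is $\alpha_s\in H$ with $\alpha_s\supseteq\beta$ and $|\alpha_s\setminus\beta|\le\omega_s$ that satisfies all wide clauses of $\mathbb M_s$.

Put $\alpha_0=\beta$. At an erasure keep $\beta$ and one true literal for each remaining wide clause; this is a restriction, so it is in $H$. Downloaded clauses are narrow, since $k\le p$; they, narrow inferences, and clauses already present change nothing. There remains the case that a new wide clause $D$ is inferred from $D_1,D_2\in\mathbb M_s$, where $s+1\le s^*-1$. Then $\omega_s+1=\omega_{s+1}\le r$, so $|\alpha_s|\le p+r-1$. If $D_i$ is wide, $\alpha_s$ satisfies it. For those $D_i$ that are narrow apply ($*$), first to $D_1$, then to $D_2$; the assignments to which it is applied have size at most $p+r$, and $(p+r)+p=h-1$. We obtain a member of $H$ that extends $\alpha_s$ and satisfies $D_1$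 and $D_2$, hence satisfies $D$ by ($**$), through a literal $l$, say. Put $\alpha_{s+1}=\alpha_s\cup\{l\}$, which is in $H$ by (a). This proves the claim.

At time $s^*-1$ we have $|\alpha_{s^*-1}|\le p+r$. As before, extend $\alpha_{s^*-1}$ inside $H$ to satisfy both $A_1$ and $A_2$; the second use of ($*$) is for an assignment of size at most $p+r+1$, and $(p+r+1)+p=h$. By ($**$) the extension satisfies $C$, but it contains $\beta$, which falsifies $C$. This contradiction shows that some configuration has at least $r+1=h-2p$ wide clauses.

For the last part, $p=\lfloor h/4\rfloor$ satisfies $p\ge k$ and $2p+1\le h$, and the total space is at least $(h-2p)(p+1)\ge\frac h2\cdot\frac h4$.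
\end{proof}

\begin{remark}\label{rem:needk}
The condition $p\ge k$ makes downloads harmless, and it cannot be dropped. Let $\varphi$ consist of $x_1\vee\dots\vee x_n$ and $\neg x_1,\dots,\neg x_n$. The assignments of at most $n-1$ variables by zeros form an $(n-1)$-strategy. But resolving the wide clause with $\neg x_1,\neg x_2,\dots$ in turn, with all other clauses erased, keeps at most three clauses on the board and takes total space at most $2n$. So the strategy must be built for a formula of small width; a strategy for a formula with wide clauses is not enough.
\end{remark}

\section{An ordering principle protected by a code}\label{sec:base}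

\subsection{The plain ordering principle}\label{sec:plain}

Let the elements of $[N]=\{1,\dots,N\}$ be called \emph{players}. With variables $y_{IJ}$ for $I\ne J$, read as ``$I<J$'', consider the clauses (for distinct $I,J,K$)
\[
\bigvee_{J\ne I}\neg y_{IJ},\qquad y_{IK}\vee y_{KI},\qquad \neg y_{IJ}\vee y_{IK}\vee y_{KJ}.
\]
They say that no player is least, that any two are comparable, and that $I<J$ implies $I<K$ or $K<J$. Call the assignment given by a linear order (with $y_{IJ}=1$ iff $I<J$) a world.

The adversary keeps its record inside some world. It must be able to \emph{commit} on demand, that is, to name a true literal in a given clause. \emph{If $\alpha$ is contained in a world and $2|\alpha|\le N-2$, then for each clause there is a world that contains $\alpha$ and satisfies the clause.} The last two kinds of clauses hold in every world. For $\bigvee_{J}\neg y_{IJ}$, observe that $\alpha$ mentions at most $N-2$ players, choose an unmentioned $K\ne I$, and move $K$ to the front of the order. The variables not involving $K$ keep their values, so $\alpha$ is still contained in the world, and $y_{IK}=0$.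

This adversary lasts for $h\approx N/2$ literals in $N(N-1)$ variables, which corresponds to a total space bound $h^2/8$ that is only linear. We want $t\approx\log N$ bits per ordered pair and an adversary that lasts for $h\approx tN/2$ literals; in terms of the number $\approx N^2t$ of variables, $h^2$ then gains a factor $t$. In other words, making a player unavailable as a new least element should cost $t$ literals instead of one. Two simple ways of writing $y_{IJ}$ in $t$ bits fail.
\begin{itemize}
\item \emph{Let $y_{IJ}$ be the parity of $t$ bits.} Then $\bigvee_J\neg y_{IJ}$ needs $2^{(t-1)(N-1)}$ clauses, far too many: flipping any bit in an assignment that falsifies it yields a satisfying one, so every clause of a CNF for it can exclude only one of the $2^{(t-1)(N-1)}$ falsifying assignments.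
\item \emph{Let $y_{IJ}$ be the conjunction of $t$ bits.} Now $\bigvee_J\neg y_{IJ}$ is a single clause. But one literal, a zero bit in cell $IJ$, forces $J<I$. Zero bits in the cells $(J,J-1)$ for $J=2,\dots,N$ force $1<2<\dots<N$, and after these $N-1$ literals no world satisfies the clause that says ``$1$ is not least''.
\end{itemize}
We repair the second attempt. The relation $I<J$ will mean that the $t$ bits of cell $IJ$ show a certain \emph{pattern}, which depends on a key of $O(t)$ bits that player $I$ holds. As long as fewer than $t$ bits belonging to player $I$ are read, the key can be chosen such that all these bits agree with the pattern. Thus seeing that $I<J$ costs the $t$ bits of a cell, and seeing that $J<I$ costs at least $t$ bits belonging to player $I$. The no-minimum condition remains one clause for each key, and there are only $2^{O(t)}$ keys.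

\subsection{Rows and the code}

Let $N$ be large (depending on $\lambda$) and put
\[
\ell=\lfloor\log_2N\rfloor,\qquad t=\lambda\ell,\qquad m=4t,\qquad \kappa=2m=8t .
\]
Each player $I\in[N]$ has a \emph{row} $V_I$ of variables: a \emph{key} $E_I\in\{0,1\}^\kappa$ and, for each $J\ne I$, a \emph{cell} $y_{IJ}\in\{0,1\}^t$. Rows are disjoint. Let $V=\bigcup_IV_I$, so that
\[
|V|=n_V=n_V(N):=N\bigl((N-1)t+8t\bigr)=N(N+7)t .
\]

To define the patterns, identify $\{0,1\}^m$ with the field $\mathbb F_{2^m}$ by means of a fixed $\mathbb F_2$-basis, and let $\langle\cdot,\cdot\rangle$ be the inner product over $\mathbb F_2$ of coordinate vectors. Let $Q=(N-1)t$ be the number of cell bits in a row. For each $I$ fix a bijection $\tau_I$ from $\{(J,b):J\ne I,\ b\in[t]\}$ to $\{1,\dots,Q\}$. For a key $e=(u,v)\in\mathbb F_{2^m}^2$ define $c_{IJ}(e)\in\{0,1\}^t$ by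
\[
c_{IJ}(e)[b]=\bigl\langle u^{\tau_I(J,b)},v\bigr\rangle\qquad(b\in[t]).
\]
The \emph{code row} of $e$ for player $I$ is the assignment to $V_I$ given by $E_I:=e$ and $y_{IJ}:=c_{IJ}(e)$ for all $J\ne I$.

\begin{lemma}\label{lem:code}
If a partial assignment $\alpha$ assigns fewer than $t$ variables of $V_I$, then some code row for $I$ agrees with $\alpha$ on all of them.
\end{lemma}

\begin{proof}
Choose $e=(u,v)$ uniformly at random and let $w\in\{0,1\}^{V_I}$ be its code row. We show that every parity of bits of $w$ is nearly unbiased; then every pattern on few bits occurs with nearly the right probability.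

The parity of a nonempty set of bits of $w$ has the form
\[
\langle a,u\rangle+\langle b,v\rangle+\sum_{\tau\in T}\langle u^\tau,v\rangle=\langle a,u\rangle+\Bigl\langle b+\sum_{\tau\in T}u^\tau,\ v\Bigr\rangle
\]
with $a,b\in\mathbb F_{2^m}$, $T\subseteq\{1,\dots,Q\}$ and $(a,b,T)\ne(0,0,\emptyset)$. For a fixed $g$, the average of $(-1)^{\langle g,v\rangle}$ over $v$ is $1$ if $g=0$ and $0$ otherwise. So averaging over $v$ first gives
\[
\mathbb E(-1)^{\mathrm{parity}}=\mathbb E_u\Bigl[(-1)^{\langle a,u\rangle}\,\mathbf 1\bigl[b+\textstyle\sum_{\tau\in T}u^\tau=0\bigr]\Bigr].
\]
If $T\ne\emptyset$, then $b+\sum_{\tau\in T}X^\tau$ is a nonzero polynomial of degree at most $Q$ (the exponents are distinct and positive, so nothing cancels, not even with $b$); it has at most $Q$ roots, and the absolute value is at most $Q/2^m$. If $T=\emptyset$ and $b\ne0$, the value is $0$. If $T=\emptyset$ and $b=0$, then $a\ne0$ and it is $\mathbb E_u(-1)^{\langle a,u\rangle}=0$.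

Let $R$ be a set of $s<t$ bits with prescribed values $\rho_j$, $j\in R$. The indicator of the event $w_R=\rho$ is $\prod_{j\in R}\frac12\bigl(1+(-1)^{w_j+\rho_j}\bigr)$. Expanding the product,
\[
\Pr[w_R=\rho]=2^{-s}\sum_{R'\subseteq R}\mathbb E(-1)^{\sum_{j\in R'}(w_j+\rho_j)}\ \ge\ 2^{-s}\bigl(1-(2^s-1)Q2^{-m}\bigr).
\]
Since $2^t\ge2^\ell>N/2$, we have $2^{2t}\ge N^2/4\ge N$ for $N\ge4$, hence $2^{3t}\ge N2^t\ge Nt>Q$. So $(2^s-1)Q<2^t\cdot2^{3t}=2^m$, and the probability is positive.
\end{proof}

\subsection{The formula $F$}

We write $(E_I\ne e)$ for the clause of $\kappa$ literals that expresses this, $(y_{IJ}\ne c)$ for the $t$-literal clause $\bigvee_b[y_{IJ}[b]\ne c[b]]$, and $[y[b]=a]$, $[y[b]\ne a]$ for single literals. The clauses of $F$ are, for all $e,f\in\{0,1\}^\kappa$, $b,b'\in[t]$ and distinct $I,J,K\in[N]$: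
\begin{itemize}
\item[] $\mathrm{NoMin}_{I,e}$: $\ (E_I\ne e)\vee\bigvee_{J\ne I}(y_{IJ}\ne c_{IJ}(e))$;
\item[] $\mathrm{Tot}$: $\ (E_I\ne e)\vee(E_K\ne f)\vee[y_{IK}[b]=c_{IK}(e)[b]]\vee[y_{KI}[b']=c_{KI}(f)[b']]$;
\item[] $\mathrm{Tra}$: $\ (E_I\ne e)\vee(E_K\ne f)\vee(y_{IJ}\ne c_{IJ}(e))\vee[y_{IK}[b]=c_{IK}(e)[b]]\vee[y_{KJ}[b']=c_{KJ}(f)[b']]$.
\end{itemize}
With ``$I<J$'' for ``$y_{IJ}=c_{IJ}(E_I)$'' these are the three kinds of clauses of Section~\ref{sec:plain}. In each clause the literals are on distinct variables. Since $t\le2^t\le N^\lambda$ and $2^\kappa\le N^{8\lambda}$,
\begin{equation}\label{eq:sizeF}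
|F|\le3N^3\cdot N^{16\lambda}\cdot N^{2\lambda}\le N^{4+18\lambda},\qquad |F|\ge2^{2\kappa}=2^{16t},
\end{equation}
the second because of the $2^{2\kappa}$ clauses $\mathrm{Tot}$ with fixed $I,K,b,b'$. The widths are $(N+7)t$, $16t+2$ and $17t+2$; for large $N$ they all lie between $2$ and $(N+7)t\le N^{2+\lambda}$.

\begin{lemma}\label{lem:short}
$F$ has a Resolution refutation of size $2^{O(t)}$.
\end{lemma}

\begin{proof}
We eliminate the players $N,N-1,\dots,2$ one after another. For $1\le I\le q\le N$ let
\[
M^q_{I,e}=(E_I\ne e)\vee\bigvee_{J\le q,\,J\ne I}(y_{IJ}\ne c_{IJ}(e)),
\]
which says that $I$ is not least among $1,\dots,q$ if its key is $e$. Then $M^N_{I,e}=\mathrm{NoMin}_{I,e}$. Suppose all $M^q_{I,e}$ are given, for some $q\ge2$; we derive all $M^{q-1}_{I,e}$ with $I\le q-1$. The idea is this: if $I$ were least among $1,\dots,q-1$, then it would also precede $q$, for otherwise $q$ would precede all of $1,\dots,q-1$, contrary to the clauses $M^q_{q,f}$. So $I$ would be least among $1,\dots,q$, contrary to $M^q_{I,e}$.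

Fix $I\le q-1$ and $e$. For each key $f$ and each $b\in[t]$ start with $M^q_{q,f}=(E_q\ne f)\vee\bigvee_{J<q}(y_{qJ}\ne c_{qJ}(f))$ and resolve away all literals $[y_{qJ}[b']\ne c_{qJ}(f)[b']]$. For $J\ne I$ use the clause $\mathrm{Tra}$ with $K=q$ and $I,J,e,f,b,b'$; for $J=I$ use $\mathrm{Tot}$ with $K=q$ and $I,e,f,b,b'$. This yields
\[
(E_I\ne e)\vee(E_q\ne f)\vee\bigvee_{J<q,\,J\ne I}(y_{IJ}\ne c_{IJ}(e))\vee[y_{Iq}[b]=c_{Iq}(e)[b]].
\]
Only $(E_q\ne f)$ depends on $f$, and the variables of $E_q$ occur nowhere else in the clause. Resolving these clauses for all $f\in\{0,1\}^\kappa$ along a binary tree removes $(E_q\ne f)$. Now resolve $M^q_{I,e}$ with the resulting $t$ clauses for $b=1,\dots,t$; this removes $(y_{Iq}\ne c_{Iq}(e))$ and gives $M^{q-1}_{I,e}$.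

At the end we have $M^1_{1,e}=(E_1\ne e)$ for all $e$, and these resolve to $\bot$ along a binary tree.

For each $(q,I,e,f,b)$ there are at most $Nt$ steps, and the trees and last resolutions add no more than that in order of magnitude, so there are $O(N^32^{2\kappa}t^2)$ steps. Together with the axioms this is $2^{O(t)}$, as $N\le2^{\ell+1}\le2^{2t}$.
\end{proof}

\subsection{Legal worlds and commitments}

A \emph{legal world} is a total assignment $A$ to $V$ for which there is a linear order $<$ on $[N]$ such that for all $I\ne J$
\[
y_{IJ}=c_{IJ}(E_I)\iff I<J .
\]
Legal worlds exist: fix any order and any keys, and fill the cells accordingly.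

\emph{A legal world satisfies all clauses $\mathrm{Tot}$ and $\mathrm{Tra}$.} If it falsified $\mathrm{Tot}$, then $E_I=e$, $E_K=f$, $y_{IK}\ne c_{IK}(E_I)$ and $y_{KI}\ne c_{KI}(E_K)$, so $K<I$ and $I<K$. If it falsified $\mathrm{Tra}$, then similarly $I<J$, $K<I$ and $J<K$. Both are impossible. \emph{It satisfies $\mathrm{NoMin}_{I,e}$ whenever $I$ is not its least player}: if $J<I$, then $y_{IJ}\ne c_{IJ}(E_I)$, so $E_I\ne e$ or $y_{IJ}\ne c_{IJ}(e)$.

So only the clauses $\mathrm{NoMin}$ require care, and for these we want to change the least player. For a partial assignment $\alpha$ on $V$ say that player $K$ is \emph{exposed} if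
\begin{itemize}
\item $\alpha$ assigns at least $t$ variables of $V_K$, or
\item $\alpha$ assigns all $t$ bits of some cell $y_{IK}$.
\end{itemize}
Let $S(\alpha)$ be the set of exposed players. Rows are disjoint and cells are disjoint, so each of the two conditions holds for at most $|\alpha|/t$ players, and
\begin{equation}\label{eq:exposed}
|S(\alpha)|\le2|\alpha|/t .
\end{equation}
This is the gain of a factor $t$ over the plain ordering principle, where each literal mentions two players. The next lemma is the counterpart of moving a player to the front.

\begin{lemma}\label{lem:front}
If $\alpha$ is contained in a legal world and $K\notin S(\alpha)$, then $\alpha$ is contained in a legal world whose least player is $K$.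
\end{lemma}

\begin{proof}
Let $\alpha\subseteq A$ with $A$ legal for $<$, and let $S=S(\alpha)$. The new order $<'$ puts first $K$, then the other players outside $S$ in any order, and finally the players of $S$, ordered by $<$. We define a world $A'$ row by row. A cell $y_{IJ}$ has to show the pattern if $I<'J$ and must not show it if $J<'I$; the latter we achieve, when $J\notin S$, by spoiling one bit that $\alpha$ does not assign.

\emph{Rows $I\in S$.} Keep $E_I$ and the cells $y_{IJ}$ with $J\in S$ as in $A$; the order within $S$ has not changed. For $J\notin S$ we have $J<'I$. As $J$ is not exposed, some bit of $y_{IJ}$ is not assigned by $\alpha$. Set that bit different from the corresponding bit of $c_{IJ}(E_I)$, and the other bits as in $A$.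

\emph{Rows $I\notin S$.} Here $\alpha$ assigns fewer than $t$ variables of $V_I$. By Lemma~\ref{lem:code} there is a key $e$ whose code row agrees with $\alpha$ on them; set $E_I=e$. If $I<'J$, put $y_{IJ}=c_{IJ}(e)$. If $J<'I$, then $J\notin S$, because all players of $S$ come after those outside $S$. So some bit of $y_{IJ}$ is not assigned by $\alpha$. Set that bit different from the corresponding bit of $c_{IJ}(e)$, and the other bits equal to those of $c_{IJ}(e)$.

In rows $I\in S$, $A'$ agrees with $A\supseteq\alpha$ on the variables assigned by $\alpha$; in the other rows $A'$ agrees there with the code row of $e$, hence with $\alpha$. By construction $A'$ is legal for $<'$, and $K$ is least.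
\end{proof}

From now on let
\[
h:=\lfloor t(N-2)/2\rfloor .
\]

\begin{lemma}\label{lem:commit}
If $\alpha$ is contained in a legal world and $|\alpha|\le h$, then for every clause $C\in F$ there is a legal world that contains $\alpha$ and satisfies $C$.
\end{lemma}

\begin{proof}
If $C$ is a $\mathrm{Tot}$ or $\mathrm{Tra}$ clause, every legal world satisfies it. Let $C=\mathrm{NoMin}_{I,e}$. By \eqref{eq:exposed}, $|S(\alpha)|\le2h/t\le N-2$, so there is a player $K\notin S(\alpha)\cup\{I\}$. By Lemma~\ref{lem:front}, $\alpha$ is contained in a legal world whose least player is $K\ne I$, and this world satisfies $C$.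
\end{proof}

Besides the parameters, the bounds on the size and widths of $F$, and the existence of legal worlds, the rest of the paper uses only Lemma~\ref{lem:short} and Lemma~\ref{lem:commit} from this section.

\section{Constant width by pooled extension variables}\label{sec:pool}

\subsection{Parameters}

Given $n$, let $N$ be maximal with $2n_V(N)\le n$, and let $Z$, the \emph{pool}, be a set of $n-n_V\ge n_V$ new variables. Put
\[
a:=25\lambda,\qquad d:=2a+5=50\lambda+5,\qquad k:=2d+1=100\lambda+11 .
\]
For $n$ large (depending on $\lambda$; then $N$ is large as well) the following hold:
\begin{equation}\label{eq:params}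
n\le3N^2t,\qquad |Z|\ge N^2t,\qquad h\ge tN/3,\qquad t\ge\tfrac\lambda3\log_2n,\qquad h\ge4k+4 .
\end{equation}
For the first: when $N$ is replaced by $N+1$, $t$ grows by at most $\lambda=t/\ell$; so by maximality $n<2n_V(N+1)\le2(N+1)(N+8)(1+1/\ell)t=(2+o(1))N^2t$. The second follows from $|Z|\ge n_V$. The third follows from $h\ge t(N-2)/2-1$. For the fourth, $\log_2n\le2(\ell+1)+\log_2(3t)\le3\ell$ for large $n$, and $t=\lambda\ell$. The fifth holds because $h\to\infty$.

\subsection{Splitting the clauses of $F$}

For each clause $C=l_1\vee\dots\vee l_s$ of $F$ (with a fixed order of the literals; recall $s\ge2$) introduce \emph{names} $x_{C,1},\dots,x_{C,s-1}$ and the clauses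
\begin{equation}\label{eq:split}
l_1\vee x_{C,1};\qquad \neg x_{C,i-1}\vee l_i\vee x_{C,i}\quad(1<i<s);\qquad \neg x_{C,s-1}\vee l_s .
\end{equation}
They imply $C$. Conversely, if $l_i$ is true, then setting $x_{C,j}=1$ exactly for $j<i$ satisfies them all. One should think of this chain of values, ones before position $i$ and zeros from position $i$ on, as a pointer to a true literal of $C$.

Let $X$ be the set of all names. By \eqref{eq:sizeF} and the bound $N^{2+\lambda}$ on widths,
\begin{equation}\label{eq:X}
2^{16t}\le|F|\le|X|\le|F|\cdot N^{2+\lambda}\le N^{6+19\lambda}\le N^{a} .
\end{equation}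
So there are polynomially many names, but many more than the $\Theta(N^2t)$ variables we may use. Were the names themselves taken as variables, a lower bound of order $N^2t^2$ would be far from superlinear in the number of variables. Instead each name becomes a parity of $d$ pool variables.

\subsection{The graph}

For a bipartite graph between $X$ and $Z$, write $\Gamma(W)$ for the set of neighbors of $W\subseteq X$ and $\partial W$ for its \emph{boundary}, the set of $z\in Z$ with exactly one neighbor in $W$; $\Gamma(x)=\Gamma(\{x\})$. A boundary variable of $W$ can be used to adjust one parity of $W$ without affecting the others.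

\begin{lemma}\label{lem:graph}
For $n$ large there is a bipartite graph between $X$ and $Z$ in which every $x\in X$ has degree $d$, every $z\in Z$ has a neighbor, and $|\partial W|\ge|W|$ for all $W\subseteq X$ with $|W|\le2h$.
\end{lemma}

\begin{proof}
Counting the edges at $W$ gives $d|W|\ge|\partial W|+2(|\Gamma(W)|-|\partial W|)$, that is, $|\partial W|\ge2|\Gamma(W)|-d|W|$. So it suffices that $|\Gamma(W)|\ge\frac{d+1}2|W|$.

Choose the neighborhoods of the names as independent uniform $d$-subsets of $Z$. For $1\le s\le2h$ put $\beta=\frac{d+1}2s$, an integer because $d$ is odd. We have $\beta\le(d+1)h\le(d+1)tN/2$ and $|Z|\ge N^2t$, so $\beta/|Z|\le\frac{d+1}{2N}<1$ for large $N$. If some $W$ of size $s$ violates $|\Gamma(W)|\ge\beta$, then $\Gamma(W)$ is contained in a $\beta$-subset of $Z$. A random $d$-set lies in a given $\beta$-set with probability at most $(\beta/|Z|)^d$. By $\binom{|Z|}\beta\le(\mathrm e|Z|/\beta)^\beta$ and $|X|\le N^a$, the probability of a violation with $|W|=s$ is at most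
\begin{align*}
\binom{|X|}s\binom{|Z|}\beta\Bigl(\frac\beta{|Z|}\Bigr)^{ds}
&\le\Bigl[N^a\,\mathrm e^{(d+1)/2}\Bigl(\frac\beta{|Z|}\Bigr)^{(d-1)/2}\Bigr]^s\\
&\le\Bigl[N^a\,\mathrm e^{(d+1)/2}\Bigl(\frac{d+1}{2N}\Bigr)^{a+2}\Bigr]^s=\bigl(O_\lambda(N^{-2})\bigr)^s,
\end{align*}
since $(d-1)/2=a+2$. This is where $d$ is chosen: the factor $N^{-(d-1)/2}$ must outweigh the number $N^a$ of names. The sum over $s\ge1$ is less than $\frac12$ for large $N$.

The expected number of $z\in Z$ without a neighbor is $|Z|(1-d/|Z|)^{|X|}\le|Z|\,\mathrm e^{-d|X|/|Z|}$, which is less than $\frac12$ for large $N$, since $|X|\ge2^{16t}\ge(N/2)^{16}$ and $|Z|\le n\le3N^2t$. So with positive probability the graph has all required properties.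
\end{proof}

\subsection{The formula $\varphi_n$}

Fix a graph as in Lemma~\ref{lem:graph}. The \emph{canonical CNF} of a Boolean function over a set of variables consists of all non-tautological clauses that contain every one of these variables and are implied by the function. A non-tautological clause containing all these variables is falsified by exactly one assignment to them, and it belongs to the canonical CNF iff this assignment falsifies the function. So the canonical CNF is equivalent to the function.

Substitute $x:=\bigoplus_{z\in\Gamma(x)}z$ for all $x\in X$ in \eqref{eq:split}, and replace each clause of \eqref{eq:split} by the canonical CNF of the resulting function over the set of its variables (the variable of the literal $l_i$ and the pool variables adjacent to the names). The result is $\varphi=\varphi_n$, over $V\cup Z$, with $|V\cup Z|=n$. Its clauses have width at most $2d+1=k$. There are $|X|+|F|$ clauses in \eqref{eq:split} altogether, so $\varphi$ has at most $(|X|+|F|)2^{2d+1}=n^{O(\lambda)}$ clauses.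

\emph{All $n$ variables occur in $\varphi$.} For two names $x\ne x'$ we have $|\partial\{x,x'\}|\ge2$, so $\Gamma(x)\ne\Gamma(x')$. Two distinct nonempty parities are linearly independent and can be given any prescribed values. Therefore every function in question is falsifiable, its canonical CNF is nonempty, and each clause of the latter contains all its variables. Every variable of $V$ occurs in $F$, and every $z\in Z$ has a neighbor.

\section{A short refutation of $\varphi_n$}\label{sec:upper}

\subsection*{Weakening and small implications}

We use the weakening rule (from $L$ derive any $L'\supseteq L$). It can be eliminated from a refutation without increasing the size. Process the lines $L_1,L_2,\dots$ in order and define clauses $L_j'\subseteq L_j$. For an axiom put $L_j'=L_j$; for a weakening of $L_i$ put $L_j'=L_i'$. Let $L_j=B_1\vee B_2$ be the resolvent of $L_i=B_1\vee x$ and $L_{i'}=B_2\vee\neg x$. We may assume $x\notin B_1$ and $\neg x\notin B_2$, since otherwise $L_j$ contains $L_i$ or $L_{i'}$ and is a weakening of it. If $x\in L_i'$ and $\neg x\in L_{i'}'$, let $L_j'$ be the resolvent of $L_i'$ and $L_{i'}'$. If $x\notin L_i'$, put $L_j'=L_i'\subseteq B_1$. Otherwise put $L_j'=L_{i'}'\subseteq B_2$.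 The line that replaces $\bot$ is $\bot$.

\emph{If a set $\Delta$ of clauses on $q$ variables implies a non-tautological clause $\psi$ on these variables, then $\psi$ can be derived from $\Delta$ with resolution and weakening in $2^{O(q)}$ steps.} Consider a non-tautological clause that contains $\psi$ and all $q$ variables. It is falsified by exactly one assignment, which falsifies $\psi$ and hence some clause of $\Delta$; so it is a weakening of that clause. Resolve all these clauses along a binary tree on the variables not in $\psi$.

\subsection*{The refutation}

\begin{proposition}\label{prop:upper}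
There is an absolute constant $c_0$ such that for $n\ge n_0(\lambda)$ the formula $\varphi_n$ has a Resolution refutation of size $S_n\le2^{c_0t}=n^{O(\lambda)}$. In particular, $\varphi_n$ is unsatisfiable.
\end{proposition}

\begin{proof}
We derive the clauses of $F$ and then apply Lemma~\ref{lem:short}. Let $C=l_1\vee\dots\vee l_s\in F$. For $i=1,\dots,s-1$ we derive the clauses
\[
l_1\vee\dots\vee l_i\vee\psi\qquad\text{for all }\psi\text{ in the canonical CNF of }\textstyle\bigoplus\Gamma(x_{C,i})=1,
\]
where $\bigoplus\Gamma(x)$ stands for $\bigoplus_{z\in\Gamma(x)}z$. For $i=1$ these are the clauses of $\varphi$ coming from $l_1\vee x_{C,1}$. For $i>1$, the canonical CNF of $\bigoplus\Gamma(x_{C,i-1})=1$ and the clauses of $\varphi$ coming from $\neg x_{C,i-1}\vee l_i\vee x_{C,i}$ together imply $l_i\vee\psi$, on at most $2d+1$ variables. Carry out the derivation of $l_i\vee\psi$ with the side literals $l_1,\dots,l_{i-1}$ added to every line: the clauses of the first kind are available in this form by the previous stage, those of the second kind by weakening. The variables of the side literals are not among these $2d+1$ variables. Finally, the canonical CNF of $\bigoplus\Gamma(x_{C,s-1})=1$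 and the clauses coming from $\neg x_{C,s-1}\vee l_s$ imply $l_s$; with side literals $l_1,\dots,l_{s-1}$ this gives $C$.

In all, there are at most $N^{2+\lambda}$ stages for each $C$, and each stage treats at most $2^d$ clauses $\psi$, in $2^{O(d)}$ steps each. So, counting the clauses of $\varphi$ used, the clauses of $F$ are derived in at most $|F|\cdot N^{2+\lambda}\cdot2^{O(d)}$ steps. By \eqref{eq:X} and since $N\le2^{\ell+1}\le2^{2\ell}$, we have $|F|N^{2+\lambda}\le N^{25\lambda}\le2^{50t}$; moreover $d=O(\lambda)=O(t)$. Adding the $2^{O(t)}$ clauses of Lemma~\ref{lem:short} and eliminating weakening, we obtain a refutation of size at most $2^{c_0t}$. Finally $2^t\le N^\lambda\le n^\lambda$.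
\end{proof}

\section{A strategy for $\varphi_n$}\label{sec:lower}

We now construct an $h$-strategy for $\varphi_n$ with $h=\lfloor t(N-2)/2\rfloor$. The adversary keeps a legal world for the variables of $V$, and gives the names their pointer values as described after \eqref{eq:split}. To do the latter for a clause $C$ it has to commit to a true literal of $C$, and Lemma~\ref{lem:commit} allows only about $h$ commitments. There are many more clauses than that, so the adversary should commit only if the pool variables read so far make it necessary.

\subsection{Closure in the pool}

Let $D\subseteq Z$ be the set of pool variables on record. A name $x$ with $\Gamma(x)\subseteq D$ is determined, so its clause must be committed. But this is not enough. If $\Gamma(x)=\{z_1,z_2,z_3\}$ and $\Gamma(x')=\{z_3,z_4,z_5\}$ (so here degrees are $3$), and $D=\{z_1,z_2,z_4,z_5\}$, then neither name is determined, but $x\oplus x'$ is. The pointers of two unrelated clauses would be correlated, and reading $z_3$ would fix both of them. The symptom is that the boundary $\{z_1,z_2,z_4,z_5\}$ of $\{x,x'\}$ lies in $D$, so that no fresh boundary variable is left. This motivates the following definition.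

For $D\subseteq Z$ with $|D|\le h$ call $W\subseteq X$ \emph{$D$-stuck} if $|W|\le2h$ and $\partial W\subseteq D$. Let $U(D)$ be the union of all $D$-stuck sets.

\begin{lemma}\label{lem:closure}
Let $D\subseteq Z$, $|D|\le h$. Then $U(D)$ is $D$-stuck and $|U(D)|\le|D|$. If $D'\subseteq D$, then $U(D')\subseteq U(D)$. Moreover $U(\emptyset)=\emptyset$, and $\Gamma(x)\subseteq D$ implies $x\in U(D)$.
\end{lemma}

\begin{proof}
If $W$ is $D$-stuck, then $|W|\le|\partial W|\le|D|\le h$ by Lemma~\ref{lem:graph}. So if $W_1,W_2$ are $D$-stuck, then $|W_1\cup W_2|\le2h$. (This is why stuck sets may have size up to $2h$.) Also $\partial(W_1\cup W_2)\subseteq\partial W_1\cup\partial W_2\subseteq D$: if $x$ is the only neighbor of $z$ in $W_1\cup W_2$ and $x\in W_i$, then $x$ is the only neighbor of $z$ in $W_i$. So $W_1\cup W_2$ is $D$-stuck. Adding the stuck sets one at a time, we see that $U(D)$ is $D$-stuck, and hence $|U(D)|\le|D|$; in particular $U(\emptyset)=\emptyset$. Monotonicity holds because a $D'$-stuck set is $D$-stuck. If $\Gamma(x)\subseteq D$, then $\partial\{x\}=\Gamma(x)\subseteq D$, so $\{x\}$ is $D$-stuck.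
\end{proof}

Names outside $U(D)$ are completely free, in the following sense.

\begin{lemma}\label{lem:extend}
Let $D\subseteq D'\subseteq Z$, $|D'|\le h$, $U=U(D)$ and $W=U(D')\setminus U$. Any assignment to $D\cup\Gamma(U)$ can be extended to $D\cup\Gamma(U)\cup\Gamma(W)$ such that the parities $\bigoplus\Gamma(x)$, $x\in W$, take prescribed values.
\end{lemma}

\begin{proof}
Let $\emptyset\ne W''\subseteq W$. The set $U\cup W''\subseteq U(D')$ has size at most $h$, and it is not $D$-stuck, since it is not contained in $U$. So there is $z\in\partial(U\cup W'')\setminus D$; let $x$ be its unique neighbor in $U\cup W''$. If $x\in U$, then $z\in\partial U\subseteq D$, a contradiction. So $x\in W''$, and $z\notin D\cup\Gamma(U)$, and $z\notin\Gamma(W''\setminus\{x\})$.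

Start with $W''=W$ and remove such an $x$ repeatedly. This gives an ordering $x_1,\dots,x_q$ of $W$ and variables $z_j\in\Gamma(x_j)$ with $z_j\notin D\cup\Gamma(U)$ and $z_j\notin\Gamma(x_i)$ for $i>j$. In particular the $z_j$ are distinct. Assign the variables of $\Gamma(W)\setminus(D\cup\Gamma(U))$ other than $z_1,\dots,z_q$ arbitrarily. Then determine $z_q,z_{q-1},\dots,z_1$, in this order, to meet the conditions on $x_q,x_{q-1},\dots,x_1$. This works, because among the $z_j$ the set $\Gamma(x_i)$ contains $z_i$ and otherwise only some $z_j$ with $j>i$, which are already assigned.
\end{proof}

\subsection{The strategy}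

Say that $C\in F$ \emph{touches} $U\subseteq X$ if $x_{C,j}\in U$ for some $j$. At most $|U|$ clauses touch $U$, since distinct clauses have distinct names.

Let $\sigma=\alpha\cup\zeta$ be a partial assignment of size at most $h$, with $\alpha$ on $V$, $\zeta$ on $Z$, and let $D$ be the domain of $\zeta$. We put $\sigma\in H$ iff there are
\begin{itemize}
\item a legal world $A\supseteq\alpha$;
\item for each $C=l_1\vee\dots\vee l_s\in F$ that touches $U(D)$, an index $i(C)$ such that $l_{i(C)}$ is true in $A$;
\item an extension $\zeta^+\supseteq\zeta$ to $D\cup\Gamma(U(D))$ with
\begin{equation}\label{eq:pointer}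
\bigoplus_{z\in\Gamma(x_{C,j})}\zeta^+(z)=1\iff j<i(C)\qquad\text{for all }x_{C,j}\in U(D).
\end{equation}
\end{itemize}
We call $(A,i,\zeta^+)$ a \emph{witness} for $\sigma$.

\begin{proposition}\label{prop:strategy}
$H$ is an $h$-strategy for $\varphi_n$.
\end{proposition}

\begin{proof}
$\emptyset\in H$, since $U(\emptyset)=\emptyset$ and legal worlds exist.

\emph{Condition} (a). Let $\sigma_0\subseteq\sigma\in H$, and let $D_0$ and $D$ be the sets of pool variables assigned by $\sigma_0$ and by $\sigma$. Then $D_0\subseteq D$, so $U(D_0)\subseteq U(D)$. The same $A$, the same indices $i(C)$ for the clauses touching $U(D_0)$, and the restriction of $\zeta^+$ to $D_0\cup\Gamma(U(D_0))$ are a witness for $\sigma_0$.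

\emph{Condition} (c). Suppose that $\sigma\in H$ falsifies a clause of $\varphi$ that comes from the $i$-th clause of \eqref{eq:split} for $C=l_1\vee\dots\vee l_s$. The clause contains all variables of its canonical CNF. So $\sigma$ assigns all of them, and the $i$-th clause of \eqref{eq:split} evaluates to false. The names in it, of which there is at least one, have their neighborhoods inside $D$, so they lie in $U(D)$ by Lemma~\ref{lem:closure}, $C$ touches $U(D)$, and \eqref{eq:pointer} applies. If $i>1$, then $x_{C,i-1}$ has value $1$, which gives $i-1<i(C)$. If $i<s$, then $x_{C,i}$ has value $0$, which gives $i(C)\le i$. Since $1\le i(C)\le s$, we get $i(C)=i$ in all cases. So $l_i$ is true in $A\supseteq\alpha$. But $l_i$ is false under $\alpha$, a contradiction.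

\emph{Condition} (b). Let $\sigma\in H$ with $|\sigma|<h$ and witness $(A,i,\zeta^+)$. For a variable $y\in V$ add $y=A(y)$; the same witness works. For $z\in D$ there is nothing to do. Let $z\in Z\setminus D$, and put $D'=D\cup\{z\}$, $U=U(D)$, $U'=U(D')$. Note that $U\subseteq U'$.

\emph{New commitments.} Start with
\[
\alpha^+=\alpha\cup\{l_{i(C)}:C\text{ touches }U\}\subseteq A
\]
and treat one by one the clauses $C\in F$ that touch $U'$ but not $U$, adding one literal to $\alpha^+$ for each, such that $\alpha^+$ stays contained in a legal world (which may change). At each moment at most one literal has been added to $\alpha$ for each clause that touches $U'$, so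
\[
|\alpha^+|\le|\alpha|+|U'|\le|\alpha|+|D'|=|\sigma|+1\le h .
\]
Here the bound $|U(D')|\le|D'|$ is essential: commitments are paid for by pool variables on record. By Lemma~\ref{lem:commit} some legal world contains $\alpha^+$ and satisfies the next clause $C=l_1\vee\dots\vee l_s$. Choose a literal $l_i$ of $C$ that is true in it, put $i(C)=i$, and add $l_i$ to $\alpha^+$.

At the end let $A'\supseteq\alpha^+$ be a legal world. It contains $\alpha$ and makes $l_{i(C)}$ true for every $C$ that touches $U'$. The indices of the clauses that touch $U$ have not changed.

\emph{New pool values.} Apply Lemma~\ref{lem:extend} to $\zeta^+$ with $W=U'\setminus U$, prescribing the value $1$ for $x_{C,j}\in W$ if $j<i(C)$ and $0$ otherwise. This extends $\zeta^+$ to $D\cup\Gamma(U')$ such that \eqref{eq:pointer} holds for all names in $W$. It remains true for names in $U$, whose neighborhoods were already assigned. If $z$ is still unassigned, assign it arbitrarily. We have a witness for $\sigma\cup\{z=\zeta^+(z)\}$, which has size at most $h$ and so belongs to $H$.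
\end{proof}

\subsection{Proof of the theorems}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:width}]
The number of clauses of $\varphi_n$, their width and the occurrence of all variables were treated in Section~\ref{sec:pool}; unsatisfiability and part~1 of Theorem~\ref{thm:main} are Proposition~\ref{prop:upper}. For part~2, Lemma~\ref{lem:strategy} applies with the strategy of Proposition~\ref{prop:strategy}, and $h\ge4k+4$ by \eqref{eq:params}. By Lemma~\ref{lem:strategy}(i) with $p=\lfloor h/4\rfloor$, every space-oriented refutation of $\varphi_n$ has a configuration with at least $h/2$ clauses of width at least $h/4$. From $h\ge tN/3$, $N^2t\ge n/3$ and $t\ge\frac\lambda3\log_2n$ we get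
\[
h\ \ge\ \tfrac13\sqrt{nt/3}\ \ge\ \tfrac19\sqrt{\lambda n\log_2n}
\]
and
\[
\operatorname{TSpace}_{\mathrm{Res}}(\varphi_n\vdash\bot)\ \ge\ \frac{h^2}8\ \ge\ \frac{t^2N^2}{72}\ \ge\ \frac{t\,n}{216}\ \ge\ \frac\lambda{648}\,n\log_2n .
\]
This proves Theorem~\ref{thm:main}.

By Lemma~\ref{lem:strategy}(ii) every Resolution refutation of $\varphi_n$ contains a clause of width at least $h\ge\frac13\sqrt{nt/3}$. Since $\log_2S_n\le c_0t$ with $c_0$ absolute (Proposition~\ref{prop:upper}), this is at least $\delta\sqrt{n\log S_n}$ for an absolute $\delta>0$, which proves Theorem~\ref{thm:width}.
\end{proof}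

\begin{thebibliography}{1}
\bibitem{thesis} \emph{Space In Weak Propositional Proof Systems}, \url{https://ilariobonacina.github.io/assets/pdf/Bonacina-phdthesis.pdf}.
\end{thebibliography}

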